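# Normed $*$-algebras that are $C^*$ one selfadjoint element at a time: the Jordan and the alternative case

## 1. Finite-dimensional alternative algebras

### 1.1 Local $C^*$-structure

Algebras are complex and need not be associative, unless we say otherwise. A norm on an algebra is an algebra norm if $\|ab\|\le\|a\|\,\|b\|$. An involution $*$ is conjugate-linear, satisfies $a^{**}=a$ and $(ab)^*=b^*a^*$, and its continuity is not assumed. We write
$$a\circ b=\tfrac12(ab+ba),\qquad [a,b]=ab-ba,\qquad (a,b,c)=(ab)c-a(bc),$$
and $H=\{h\in A:h^*=h\}$. Every $a\in A$ is uniquely $h+ik$ with $h,k\in H$.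

**Definition.** An algebra is alternative if $a^2b=a(ab)$ and $ba^2=(ba)a$ for all $a,b$. It is Jordan if it is commutative and $a^2(ba)=(a^2b)a$ for all $a,b$.

**Definition.** A normed $*$-algebra is $C^*$-equivalent if it is a $C^*$-algebra in an equivalent norm. An alternative $C^*$-algebra is a complete normed alternative $*$-algebra with $\|a^*a\|=\|a\|^2$. A $JB^*$-algebra is a complete normed Jordan $*$-algebra with $\|U_a(a^*)\|=\|a\|^3$, where $U_a(b)=2a(ab)-a^2b$. We say $JB^*$-equivalent for "$JB^*$-algebra in an equivalent norm".

Example: $\mathbb C^2$ with the norm $|\alpha|+|\beta|$ is not a $C^*$-algebra (for $a=(1,1)$, $\|a\|^2=4$ but $\|a^*a\|=2$), yet it is $C^*$-equivalent through the maximum norm. Example: $M_n(\mathbb C)$ with product $\circ$ and operator norm is a $JB^*$-algebra. Indeed $U_a(b)=\frac12(a^2b+2aba+ba^2)-\frac12(a^2b+ba^2)=aba$, and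
$$\|aa^*a\|^2=\|(aa^*a)^*(aa^*a)\|=\|(a^*a)^3\|=\|a^*a\|^3=\|a\|^6 .$$

**Definition.** A complete normed Jordan or alternative $*$-algebra $A$ is locally $C^*$ if for each $h\in H$ the closed $*$-subalgebra generated by $h$ is $C^*$-equivalent. (In both classes that subalgebra is associative, so the word has its usual meaning; in the alternative case this follows from Lemma 8.)

Non-example: $\mathbb C1+\mathbb C\epsilon$ with $\epsilon^2=0$, $\epsilon^*=\epsilon$. The element $\epsilon$ generates $\mathbb C\epsilon$ with zero product, and a nonzero $C^*$-algebra does not have zero product. Closed $*$-subalgebras of $C^*$-equivalent algebras are $C^*$-equivalent, and closed $*$-subalgebras of locally $C^*$ algebras are locally $C^*$.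

So we look at $A$ through small windows, one for each selfadjoint $h$. Each window is a commutative $C^*$-algebra up to a change of norm, and the equivalence constants may depend on $h$. Is $A$ then a $JB^*$-algebra (Jordan case), respectively an alternative $C^*$-algebra (alternative case), in one equivalent norm? This is a problem from "Non-Associative Normed Algebras". For associative algebras the answer is a known theorem, which we use as a black box.

**Theorem (Cuntz).** If $A$ is a complete normed associative complex $*$-algebra such that the closed $*$-subalgebra generated by each selfadjoint element is $C^*$-equivalent, then $A$ is $C^*$-equivalent.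

We recall the textbook facts on alternative algebras. The associator is alternating. Artin's theorem: two elements, together with $1$ if there is a unit, generate an associative subalgebra. The Moufang identities:
$$(xyx)z=x(y(xz)),\qquad (xy)(zx)=x(yz)x .$$
Powers of one element are therefore unambiguous, and $r(x)=\lim\|x^n\|^{1/n}$ exists. Equivalent algebra norms give the same $r$.

**An example by hand.** Let $\mathbb O$ be the real octonions, with conjugation $x\mapsto\bar x$, and $A=\mathbb O\otimes\mathbb C$ with $(x\otimes\lambda)^*=\bar x\otimes\bar\lambda$; a suitable multiple of any norm is an algebra norm. Here $H=\{\alpha+iu:\alpha\in\mathbb R,\ u\in\mathbb O\text{ imaginary}\}$, and $(iu)^2=-u^2=|u|^2$. If $u\ne0$, then $\frac12(1\pm iu/|u|)$ are orthogonal selfadjoint idempotents with sum $1$, so $h=\alpha+iu$ lies in a copy of $\mathbb C^2$. Hence $A$ is locally $C^*$, and $r(h)=|\alpha|+|u|$. Is $A$ an alternative $C^*$-algebra? The answer is yes, by Corollary 4.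

### 1.2 What pairs of selfadjoint elements give

**Definition.** An alternative $*$-algebra $A$ with complete algebra norm has the pair property if any two $h,k\in H$ lie in a closed associative $*$-subalgebra $C$ of $A$ that is $C^*$-equivalent, where $C$ contains the unit of $A$ if there is one.

Assume the pair property, and let $|\cdot|_C$ be the $C^*$-norm of such a $C$. For selfadjoint $x\in C$, $|x^2|_C=|x|_C^2$ gives $|x|_C=r(x)$. So for $a\in C$
$$|a|_C=r(a^*a)^{1/2}=:|a| ,$$
which does not depend on $C$. Since $a=h+ik$ and $a^*$ lie in a common $C$, $|a|$ is defined on all of $A$, and the rules of a $C^*$-algebra give, for all $h,k\in H$ and $a\in A$: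
$$|h|=r(h)\le\|h\|,\qquad |h+k|\le|h|+|k|,\qquad |hk|\le|h||k|,\tag{1}$$
$$|h\circ k|\le|h||k|,\qquad \tfrac12|[h,k]|\le|h||k|,\tag{2}$$
$$\max(|h|,|k|)\le|h+ik|\le|h|+|k|,\tag{3}$$
$$|a^*a|=|a|^2=|a^*|^2,\qquad |a|=0\ \Rightarrow\ a=0 .\tag{4}$$
We do not yet have $|a+b|\le|a|+|b|$ or $|ab|\le|a||b|$ for general $a,b\in A$: these have four selfadjoint parts, and Artin's theorem handles two.

### 1.3 Unitary elements

To prove the missing inequalities we build a second norm from unitaries, for which they are automatic. Let $A$ be unital and $\mathcal U=\{u\in A:u^*u=uu^*=1\}$.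

**Proposition 1.** Let $A$ be a unital alternative $*$-algebra. (a) $u^*(ux)=x=(xu)u^*$ for $u\in\mathcal U$, $x\in A$. (b) $\mathcal U\,\mathcal U\subset\mathcal U$.

*Proof.* (a) Put $t=x-u^*(ux)$. By Artin $uu^*u=u$, so the first Moufang identity gives $ux=(uu^*u)x=u(u^*(ux))$, that is, $ut=0$. The second Moufang identity gives $tu^*=(u^*u)(tu^*)=u^*(ut)u^*=0$. Hence
$$(u^*,u,t)=(u^*u)t-u^*(ut)=t,\qquad (t,u^*,u)=(tu^*)u-t(u^*u)=-t .$$
The two associators differ by a cyclic permutation, so they are equal, and $t=-t$ gives $t=0$. The identity $(xu)u^*=x$ is the first one in the opposite algebra.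

(b) Let $u,v\in\mathcal U$ and $m=(v^*u^*)(uv)$. By the second Moufang identity, then (a) (used for $v^*$ and for $u$) and the right alternative law,
$$v\,m\,v=\big(v(v^*u^*)\big)\big((uv)v\big)=u^*(uv^2)=v^2 .$$
Multiply $(vm)v=v^2$ by $v^*$ on the right: by (a), $vm=v$. Multiply by $v^*$ on the left: $m=1$. So $(uv)^*(uv)=1$. Replacing $(u,v)$ by $(v^*,u^*)$ gives $(uv)(v^*u^*)=1$. $\square$

**Lemma 2 (Kadison–Pedersen).** In a unital $C^*$-algebra the open unit ball lies in the convex hull of the unitaries.

*Proof.* First let $|y|<1$ and let $v$ be unitary. Then $\frac12(1+v^*y)$ is invertible with norm $\le1$, so by polar decomposition it is $wp$ with $w$ unitary and $0\le p\le1$. With the unitary $z=p+i\sqrt{1-p^2}$ we have $p=\frac12(z+z^*)$, so $v+y=2vwp=vwz+vwz^*$ is a sum of two unitaries. Now let $|a|<1$; choose $n\ge3$ with $|a|<1-2/n$ and put $y=(na-1)/(n-1)$. Then $|y|\le(n|a|+1)/(n-1)<1$ and $na=1+(n-1)y$. Start from the unitary $1$ and add the $n-1$ summands $y$ one at a time; each time one unitary plus $y$ is replaced by two unitaries. So $na$ is a sum of $n$ unitaries.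 $\square$

### 1.4 The norm $r(a^*a)^{1/2}$ under a uniform bound

**Proposition 3.** Let $A\neq0$ be a unital complete normed alternative $*$-algebra with $\|a^*\|=\|a\|$ and with the pair property. Suppose there is $K$ with
$$\|h\|\le K|h|\qquad\text{for all }h\in H.\tag{5}$$
Then $|a|=r(a^*a)^{1/2}$ is a norm equivalent to $\|\cdot\|$, and $(A,|\cdot|)$ is an alternative $C^*$-algebra.

*Proof.* Let $q$ be the gauge of $\operatorname{co}(\mathcal U)$, $q(a)=\inf\{s>0:a\in s\operatorname{co}(\mathcal U)\}$.

**Step 1: $q\le|\cdot|$.** By the pair property $a$ lies in some $C\ni1$ that is a $C^*$-algebra under $|\cdot|$, and the unitaries of $C$ lie in $\mathcal U$. If $|a|<s$, Lemma 2 gives $a\in s\operatorname{co}(\mathcal U)$.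

**Step 2: $q$ is a norm equivalent to $\|\cdot\|$.** Since $\lambda\,\mathcal U=\mathcal U$ for $|\lambda|=1$, the convex set $\operatorname{co}(\mathcal U)$ is balanced, and by Step 1 it absorbs. So $q$ is a seminorm. For $u=h+ik\in\mathcal U$, (3) and (4) give $|h|,|k|\le|u|=1$, so (5) gives $\|u\|\le2K$. Hence $\|a\|\le2Kq(a)$. Also $|a|^2=r(a^*a)\le\|a^*a\|\le\|a\|^2$. Together $\|a\|\le2Kq(a)\le2K|a|\le2K\|a\|$.

**Step 3: $q$ is an algebra norm with $q(a^*)=q(a)$.** By Proposition 1(b), $a\in s\operatorname{co}(\mathcal U)$ and $b\in t\operatorname{co}(\mathcal U)$ give $ab\in st\operatorname{co}(\mathcal U\,\mathcal U)\subset st\operatorname{co}(\mathcal U)$. And $\mathcal U^*=\mathcal U$.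

**Step 4: $q=|\cdot|$ on $H$.** Let $h=s\sum t_ju_j$ with $s>0$, $t_j\ge0$, $\sum t_j=1$, $u_j\in\mathcal U$. Taking selfadjoint parts, $h=s\sum t_j\operatorname{Re}u_j$ with $\operatorname{Re}u=\frac12(u+u^*)$, and $|h|\le s\sum t_j|\operatorname{Re}u_j|\le s$ by (1) and (3). So $|h|\le q(h)\le|h|$.

**Step 5: $q=|\cdot|$ on $A$.** By Steps 1, 4, 3 and (4),
$$q(a)^2\le|a|^2=|a^*a|=q(a^*a)\le q(a^*)q(a)=q(a)^2 .$$
So $|\cdot|=q$ is a complete algebra norm with $|a^*a|=|a|^2$. $\square$

**Corollary 4.** Let $A\ne0$ be a finite-dimensional unital normed alternative $*$-algebra that is locally $C^*$. Then $A$ is an alternative $C^*$-algebra in the norm $r(a^*a)^{1/2}$.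

*Proof.* The involution is continuous, so we may pass to the equivalent algebra norm $\max(\|a\|,\|a^*\|)$. For $h,k\in H$ the subalgebra generated by $h,k,1$ is associative by Artin; it is $*$-invariant because its generators are selfadjoint, closed because it is finite-dimensional, and locally $C^*$. By Cuntz it is $C^*$-equivalent, so the pair property holds. By (1) and (4), $|\cdot|$ is a norm on the finite-dimensional real space $H$, hence equivalent to $\|\cdot\|$ there, and (5) holds. Apply Proposition 3. $\square$

What changes in infinite dimension? Two things. First, the subalgebra generated by $h,k$ must be closed up while the involution might be discontinuous; this is a technical point (Section 3). Second, the constant $K$ in (5) came for free from finite dimension. In general every $h$ has its own constant. Section 2 shows that for Jordan algebras uniformity can really fail. Sections 3–7 show that for alternative algebras it cannot: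

**Theorem A.** Let $A$ be a complete normed alternative complex $*$-algebra which is locally $C^*$. Then $A$ is an alternative $C^*$-algebra in an equivalent norm, namely $|a|=r(a^*a)^{1/2}$.

## 2. Jordan algebras of a bilinear form: the constant can be lost

### 2.1 The example over $\ell^1$

The Jordan answer is no. Let $X=\ell^1(\mathbb N,\mathbb C)$, $E=\ell^1(\mathbb N,\mathbb R)$, $\langle x,y\rangle=\sum x_ny_n$, so $|\langle x,y\rangle|\le\|x\|_1\|y\|_1$. Let $A=\mathbb C1\oplus X$ with
$$(\lambda+x)(\mu+y)=(\lambda\mu+\langle x,y\rangle)+(\lambda y+\mu x),\quad(\lambda+x)^*=\bar\lambda+\bar x,\quad\|\lambda+x\|=|\lambda|+\|x\|_1 .$$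

**Proposition 5.** $A$ is a unital complete normed Jordan complex $*$-algebra with isometric involution. It is locally $C^*$, but it is not a $JB^*$-algebra in any equivalent norm.

*Proof.* **Step 1: $A$ is a complete normed Jordan $*$-algebra.** The norm is complete and
$$\|(\lambda+x)(\mu+y)\|\le|\lambda\mu|+\|x\|_1\|y\|_1+|\lambda|\|y\|_1+|\mu|\|x\|_1=\|\lambda+x\|\,\|\mu+y\| .$$
The product is commutative. For $a=\lambda+x$ we have $a^2=2\lambda a-(\lambda^2-\langle x,x\rangle)1$. Write $a^2=\alpha a+\beta1$; then $a^2(ba)=\alpha\,a(ba)+\beta\,ba$ and $(a^2b)a=\alpha\,(ab)a+\beta\,ba$ agree by commutativity. Since $\overline{\langle x,y\rangle}=\langle\bar x,\bar y\rangle$, $*$ is an involution, and it is isometric.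

**Step 2: $A$ is locally $C^*$.** Let $h=\lambda+x$ with $\lambda\in\mathbb R$, $x\in E$. If $x=0$, then $h$ generates a subalgebra of $\mathbb C1$. If $x\ne0$, put $s=\langle x,x\rangle^{1/2}>0$. Since $(x/s)^2=1$, the elements $\frac12(1\pm x/s)$ are orthogonal selfadjoint idempotents with sum $1$, and they span $\mathbb C1+\mathbb Cx\cong\mathbb C^2$. The $*$-subalgebra generated by $h$ lies in this finite-dimensional $C^*$-equivalent algebra, so it is closed and $C^*$-equivalent.

**Step 3: no equivalent $JB^*$-norm.** Let $|\cdot|$ be one. If $x\in E$ and $\langle x,x\rangle=1$, then $x^*=x$, $x^2=1$ and $U_x(x^*)=2x\cdot x^2-x^2\cdot x=x$, so $|x|=|x|^3$ and $|x|=1$. For $x_n=n^{-1/2}(e_1+\dots+e_n)$ this gives $|x_n|=1$, while $\|x_n\|=\sqrt n\to\infty$. Contradiction. $\square$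

### 2.2 Two tools: uniqueness of $JB^*$-norms and a matrix model

**Lemma 6.** If $N,N'$ are equivalent norms on a Jordan $*$-algebra, both satisfying $N(U_a(a^*))=N(a)^3$, $N'(U_a(a^*))=N'(a)^3$ for all $a$, then $N=N'$.

*Proof.* Let $M^{-1}N\le N'\le MN$. For given $a$ put $a_0=a$, $a_{n+1}=U_{a_n}(a_n^*)$. Then $N(a_n)=N(a)^{3^n}$ and $N'(a_n)=N'(a)^{3^n}$. Take $3^n$-th roots in $M^{-1}N(a_n)\le N'(a_n)\le MN(a_n)$ and let $n\to\infty$. $\square$

For a real space $E_0$ with inner product, let $A(E_0)=\mathbb C1\oplus(E_0+iE_0)$ with the product and involution of 2.1, where $\langle\cdot,\cdot\rangle$ is extended bilinearly.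

**Lemma 7.** Let $E_0$ be finite-dimensional. Then $A(E_0)$ has a norm $|\cdot|$ in which it is a $JB^*$-algebra, with $|a^*|=|a|$ and $|\lambda+x|=|\lambda|+\langle x,x\rangle^{1/2}$ for $\lambda\in\mathbb R$, $x\in E_0$.

*Proof.* Let $x_1,\dots,x_n$ be an orthonormal basis of $E_0$. With the Pauli matrices $\sigma_1,\sigma_2,\sigma_3$, the matrices
$$\sigma_3\otimes\cdots\otimes\sigma_3\otimes\sigma_1\otimes1\otimes\cdots\otimes1,\qquad \sigma_3\otimes\cdots\otimes\sigma_3\otimes\sigma_2\otimes1\otimes\cdots\otimes1$$
($\sigma_1$ or $\sigma_2$ in any fixed place) are anticommuting selfadjoint unitaries. Take $n+1$ of them, $s_1,\dots,s_{n+1}\in M_N(\mathbb C)$. Let $\varphi$ be linear with $\varphi(1)=1$, $\varphi(x_j)=s_j$ for $j\le n$. As $s_i\circ s_j=\delta_{ij}1$, $\varphi(x)\circ\varphi(y)=\langle x,y\rangle1$, so $\varphi$ is a Jordan $*$-homomorphism into $(M_N(\mathbb C),\circ)$. For $j\le n$ the trace of $s_j$ is $0$, since $s_{n+1}s_js_{n+1}=-s_j$; for $i\ne j$ the trace of $s_is_j$ is $0$ by anticommutation. So $1,s_1,\dots,s_n$ are orthogonal for the trace form, hence linearly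 independent, and $\varphi$ is injective. Put $|a|=\|\varphi(a)\|$. By the matrix example in 1.1 this is a $JB^*$-norm, and $|a^*|=|a|$. For $0\ne x\in E_0$ and $s=\langle x,x\rangle^{1/2}$, $\varphi(x)$ is selfadjoint with square $s^2$ and trace $0$, so both $\pm s$ are eigenvalues. Hence $|\lambda+x|=\max|\lambda\pm s|=|\lambda|+s$. $\square$

### 2.3 A family, with the exact condition

**Theorem C.** Let $E$ be a real Banach space with an inner product satisfying $|\langle x,y\rangle|\le\|x\|\|y\|$. Let $X$ be its complexification with the norm $\|z\|=\inf\{\sum|\lambda_j|\|x_j\|:z=\sum\lambda_jx_j,\ x_j\in E\}$, and let $A(E)=\mathbb C1\oplus X$ with operations and norm as in 2.1. Then $A(E)$ is a complete normed Jordan $*$-algebra and is always locally $C^*$. It is $JB^*$-equivalent if and only if $\langle x,x\rangle^{1/2}$ is equivalent to $\|x\|$ on $E$.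

*Proof.* **Step 1: the norm of $X$.** If $x+iy=\sum\lambda_jx_j$ with $x,y,x_j\in E$, then $x=\sum(\operatorname{Re}\lambda_j)x_j$ and $y=\sum(\operatorname{Im}\lambda_j)x_j$. Hence $\max(\|x\|,\|y\|)\le\|x+iy\|\le\|x\|+\|y\|$, where $\|x\|,\|y\|$ are norms in $E$. In particular the norm of $X$ restricts to that of $E$, and $X$ is complete. Conjugation is isometric, and $|\langle z,z'\rangle|\le\sum|\lambda_j||\lambda_k'|\|x_j\|\|x_k'\|$ gives $|\langle z,z'\rangle|\le\|z\|\|z'\|$. These are the only properties that Steps 1 and 2 of Proposition 5 used, besides $\langle x,x\rangle>0$ for $0\ne x\in E$. So those steps apply verbatim.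

**Step 2: necessity.** If $|\cdot|$ is an equivalent $JB^*$-norm, then as in Proposition 5 $|x|=1$ whenever $x\in E$, $\langle x,x\rangle=1$. So $|x|=\langle x,x\rangle^{1/2}$ on $E$, and this is equivalent to $\|x\|$.

**Step 3: sufficiency.** Any two elements of $A(E)$ lie in $A(E_0)$ for some finite-dimensional $E_0\subset E$. By Lemma 6, and because all norms on a finite-dimensional space are equivalent, the norms from Lemma 7 for different $E_0$ agree where both are defined. So they define an algebra norm $|\cdot|$ on $A(E)$ with $|U_a(a^*)|=|a|^3$, $|a^*|=|a|$ and $|\lambda+x|=|\lambda|+\langle x,x\rangle^{1/2}$ for real $\lambda$ and $x\in E$. Let $a=h+ik$ with $h,k$ selfadjoint. Then $\max(|h|,|k|)\le|a|\le|h|+|k|$, and the same holds for $\|\cdot\|$, where the involution is isometric. On selfadjoint elements the two norms are $|\lambda|+\langle x,x\rangle^{1/2}$ and $|\lambda|+\|x\|$, which are equivalent by assumption. So $|\cdot|$ and $\|\cdot\|$ are equivalent, and $|\cdot|$ is complete. $\square$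

(Sufficiency can also be quoted: $\mathbb R1\oplus E$ is a spin factor, a $JB$-algebra by Hanche-Olsen–Størmer, *Jordan operator algebras*, 1984, and its complexification is a $JB^*$-algebra by Wright, *Jordan $C^*$-algebras*, Michigan Math. J. 24 (1977).) The algebra of 2.1 is $A(\ell^1(\mathbb N,\mathbb R))$: the decomposition $z=\sum z_ne_n$ and the triangle inequality show that the norm of $X$ is then the complex $\ell^1$-norm.

### 2.4 Countably generated windows suffice, finitely generated ones do not

**Theorem D.** Let $A$ be a complete normed Jordan complex $*$-algebra.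

1. If every closed $*$-subalgebra of $A$ generated by a countable set is $JB^*$-equivalent, then $A$ is $JB^*$-equivalent (and conversely).
2. "Countable" cannot be replaced by "finite": in the algebra of Proposition 5 every finitely generated closed $*$-subalgebra is finite-dimensional and $JB^*$-equivalent.

*Proof.* 1. For $a\in A$ let $|a|$ be the norm of $a$ in an equivalent $JB^*$-norm of a closed countably generated $*$-subalgebra $S\ni a$. If $S'$ is another choice, both norms restrict to the closed $*$-subalgebra generated by $a$ and are equivalent there, to $\|\cdot\|$ and hence to each other. Lemma 6 shows that they agree at $a$. Any two elements lie in one such $S$, on which $|\cdot|$ is a $JB^*$-norm; so $|\cdot|$ is an algebra norm on $A$ with $|U_a(a^*)|=|a|^3$. Suppose it were not equivalent to $\|\cdot\|$. Then there would be nonzero $a_n\in A$ with $\|a_n\|/|a_n|$ unbounded or $|a_n|/\|a_n\|$ unbounded. All $a_n$ lie in one countably generated closed $*$-subalgebra, where the two norms are equivalent: a contradiction. So $|\cdot|$ is equivalent to $\|\cdot\|$, hence complete.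 Conversely, an equivalent $JB^*$-norm on $A$ restricts to one on each closed $*$-subalgebra.

2. A finite subset of $A$ lies in $A(E_0)=\mathbb C1\oplus(E_0+iE_0)$ with $E_0\subset\ell^1(\mathbb N,\mathbb R)$ finite-dimensional (spanned by the real and imaginary parts). By Lemma 7 and equivalence of norms in finite dimension, $A(E_0)$ is a $JB^*$-equivalent $*$-subalgebra. The $*$-subalgebra generated by the finite set is a $*$-subalgebra of it, so it is finite-dimensional, closed and $JB^*$-equivalent. $\square$

## 3. Pairs of selfadjoint elements without finite dimension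

From here on $A\neq0$ is a complete normed alternative $*$-algebra that is locally $C^*$. In this section we get the pair property, a continuous involution, and a unit. The algebraic subalgebra generated by two selfadjoint elements is associative and $*$-invariant; the difficulty is that its closure need not be $*$-invariant as long as continuity of $*$ is unknown.

**Lemma 8.** Every associative $*$-subalgebra of $A$ is contained in a closed associative $*$-subalgebra. If the given one is commutative, the closed one can be taken commutative.

*Proof.* By Zorn the given algebra lies in a maximal associative $*$-subalgebra $B$ (maximal associative and commutative, in the second case). Put $S=\bar B\cup(\bar B)^*$. Let $\Delta=W-W'$ be the difference of two bracketings of $n$ letters in the same order (in the second case, the two orders may differ). It is a continuous multilinear map. We claim $\Delta=0$ on $S^n$. Given $x_i\in S$, let $I_0$ be a set of indices with $x_i\in\bar B$ for $i\in I_0$ and $x_i\in(\bar B)^*$ for $i\notin I_0$. By continuity in the variables with index in $I_0$,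 the others being fixed, we may assume $x_i\in B$ for $i\in I_0$. Then $\Delta(x_1,\dots,x_n)^*$ is a difference of two bracketings of the letters $x_1^*,\dots,x_n^*$, in the reversed orders. All these letters lie in $\bar B$: those with $i\in I_0$ because $B^*=B$, the others by choice. As $\bar B$ is associative (and commutative in the second case), the difference is $0$.

The subalgebra generated by $S$ is spanned by bracketed products of elements of $S$, so by the claim it is associative (and commutative). It is $*$-invariant, since $S^*=S$. By maximality it equals $B$, so $\bar B\subseteq B$. $\square$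

**The pair property.** Let $h,k\in H$. By Artin the subalgebra generated by $h,k$ (and $1$, if $A$ is unital) is an associative $*$-subalgebra. By Lemma 8 it lies in a closed associative $*$-subalgebra $C$, which is locally $C^*$, so by Cuntz $C$ is $C^*$-equivalent. Hence $|\cdot|$ is defined on $A$, and (1)–(4) hold.

**Lemma 9.** The involution of $A$ is continuous.

*Proof.* We verify closedness of the graph. Let $a_n=h_n+ik_n\to0$ and $a_n^*\to b=u+iv$, with $h_n,k_n,u,v\in H$. Then $2h_n=a_n+a_n^*\to b$ and $2k_n\to ib$. Put $u_n=2h_n-u\in H$; then $u_n\to iv$. By (3),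
$$|v|^2\le|u_n-iv|^2=r\big((u_n+iv)(u_n-iv)\big)\le\|u_n+iv\|\,\|u_n-iv\|\to0,$$
so $v=0$ by (4), and $b=u$. Now $2k_n\in H$ and $2k_n\to iu$; the same computation with $2k_n$ for $u_n$ and $u$ for $v$ gives $u=0$. So $b=0$, and the closed graph theorem for the real-linear map $*$ applies. $\square$

**Renorming.** Replace $\|a\|$ by the equivalent algebra norm $\max(\|a\|,\|a^*\|)$. This changes neither $r$ nor $|\cdot|$. So we assume $\|a^*\|=\|a\|$ from now on. Then $H$ is closed and $|a|\le\|a\|$.

**Reduction to the unital case.** Suppose $A$ has no unit. Form $A\oplus\mathbb C1$ with norm $\|a\|+|\lambda|$ and involution $(a+\lambda1)^*=a^*+\bar\lambda1$. It is alternative, because associators do not see the components in $\mathbb C1$. Let $h\in H$, $\lambda\in\mathbb R$, and let $A(h)$ be the closed $*$-subalgebra generated by $h$. The closed $*$-subalgebra generated by $h+\lambda1$ lies in $A(h)\oplus\mathbb C1$. The latter is $C^*$-equivalent. If $A(h)$ has a unit $e$, it is the direct sum of $A(h)$ and $\mathbb C(1-e)$. If not, use the $C^*$-unitization: its norm is complete and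 at most a multiple of $\|a\|+|\lambda|$, so equivalent to it by the open mapping theorem. Hence $A\oplus\mathbb C1$ is locally $C^*$. If Theorem A holds for it, restriction of the norm $r(a^*a)^{1/2}$ to the closed $*$-subalgebra $A$ gives Theorem A for $A$. So we assume $A$ unital.

**Functional calculus.** For $h\in H$ let $C(h)$ be the closed subalgebra generated by $h$ and $1$. It is a commutative closed $*$-subalgebra of some $C$ as above, hence $C^*$-equivalent, and $C(h)\cong C(\operatorname{sp}(h))$ with $\operatorname{sp}(h)\subset[-|h|,|h|]\subset[-\|h\|,\|h\|]$. So $f(h)$ is defined for $f\in C(\mathbb R)$, and if polynomials $P_m\to f$ uniformly on $[-|h|,|h|]$, then $\|P_m(h)-f(h)\|\to0$.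

**A substitute norm.** Since $|\cdot|$ is not yet known to be a norm on $A$, put $p(h+ik)=|h|+|k|$ for $h,k\in H$. By (1), (3), (4), $p$ is a real-linear norm with $p(ia)=p(a)=p(a^*)$ and $|a|\le p(a)$; on $H$ it equals $|\cdot|$. From $hh'=h\circ h'+i\cdot\frac1{2i}[h,h']$, where both parts are selfadjoint, (2) gives $p(hh')\le2|h||h'|$. Expanding,
$$p(ab)\le2p(a)p(b),\qquad p(a\circ b)\le2p(a)p(b).\tag{6}$$

By Proposition 3, only one thing is missing for Theorem A: the constant $K$ in (5).

## 4. Baire category and central cutoffs

### 4.1 Where the plain Baire argument stops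

Each $C(h)$ has its own constant; to make constants uniform one tries Baire. Let
$$F_n=\Big\{h:\ \|P(h)\|\le n\sup_{[-\|h\|,\|h\|]}|P|\ \text{ for all complex polynomials }P\Big\}.$$
These sets are closed and cover $H$, so some $F_n$ contains a ball about some $h_0$. To bound $\|y\|$ by $|y|$, let $f(t)$ be $t$ cut off at $\pm|y|$. If $h_0=0$ we would be done: $y=f(y)$ and $\|f(y)\|\le n|y|$ for small $y\in F_n$. For $h_0\neq0$ we know about $f(h_0+y)$, and nothing relates it to $f(y)$.

This is a real obstacle. In the Jordan algebra of Proposition 5 the Baire conclusion holds and the uniform bound fails. Let $h=\lambda+x$, $\|h-e_1\|\le\frac12$, $s=\langle x,x\rangle^{1/2}$. Then $\|x\|_1\le\frac32$ and $s\ge x_1\ge\frac12$. With $e_\pm=\frac12(1\pm x/s)$ we have $P(h)=P(\lambda+s)e_++P(\lambda-s)e_-$ and $\|e_\pm\|=\frac12(1+\|x\|_1/s)\le2$, and $\lambda\pm s\in[-\|h\|,\|h\|]$. So the whole ball lies in $F_4$. Yet $r(x_n)=1$ and $\|x_n\|=\sqrt n$.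

The argument would go through for those $y$ with $f(h_0+y)=f(h_0)+f(y)$. In an associative algebra $h_0y=yh_0=0$ ensures this. (In the Jordan algebra it does not: $e_1e_2=0$, but $(e_1+e_2)^3=2(e_1+e_2)\neq e_1^3+e_2^3$.) In our alternative algebra, $h_0$ and $y$ do lie in an associative subalgebra, and central elements can be used to push $h_0$ and $y$ to disjoint places. What central cutoffs remove has to be controlled separately. So we collect the central elements on which control is possible.

### 4.2 The ideal $I$

Let $Z$ be the center of $A$: the elements that commute with all elements and for which every associator containing them vanishes. It is a closed commutative associative $*$-subalgebra containing $1$. By Cuntz it is $C^*$-equivalent: $Z\cong C(\Omega)$, $\Omega$ compact, $|\cdot|$ is the sup norm on $Z$, and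
$$\|z\|\le K_Z|z|\qquad(z\in Z).\tag{7}$$
Put
$$\Gamma=\{c\in Z:\text{ there is a constant }C_c\text{ with }\|cx\|\le C_c\,p(x)\ \text{for all }x\in A\},\qquad I=\overline{\operatorname{span}}\{cx:c\in\Gamma,\ x\in A\}.$$
$\Gamma$ is an ideal of $Z$, since $\|(zc)x\|\le\|z\|\|cx\|$. Also $\Gamma^*=\Gamma$, since $\|c^*x\|=\|(c^*x)^*\|=\|cx^*\|\le C_cp(x^*)=C_cp(x)$. From $y(cx)=c(yx)$, $(cx)y=c(xy)$, $(cx)^*=c^*x^*$ we see that $I$ is a closed two-sided $*$-ideal of $A$, and $\Gamma\subseteq I$ as $1\in A$.

For $A=\mathbb O\otimes\mathbb C$, $Z=\mathbb C1$, and $\|x\|\le C\,p(x)$ by finite dimension, so $\Gamma=Z$ and $I=A$.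

**Proposition 10.** There is $K_I$ with $\|x\|\le K_I|x|$ for all $x\in I_{sa}:=I\cap H$.

*Proof.* **Step 1: cutoffs lie in $\Gamma$.** Let $U\subset\Omega$ be the open set of points where some element of $\Gamma$ does not vanish. Every $f\in C(\Omega)$ with support $L\subset U$ is in $\Gamma$: by compactness some finite sum $c=\sum c_j^*c_j$ with $c_j\in\Gamma$ is $>0$ on $L$. The function $f/c$, extended by $0$ off $L$, is continuous, because $c>0$ on a neighborhood of $L$. So $f=c\cdot(f/c)\in\Gamma$.

**Step 2: Baire on $I_{sa}$.** Let $F_n$ now be the set of $h\in I_{sa}$ with $\|P(h)\|\le n\sup_{[-\|h\|,\|h\|]}|P|$ for all complex polynomials $P$. For fixed $P$ both sides depend continuously on $h$, so $F_n$ is closed. Since $C(h)$ is $C^*$-equivalent and $\operatorname{sp}(h)\subset[-\|h\|,\|h\|]$, $\bigcup_nF_n=I_{sa}$. As $I_{sa}$ is closed in $A$, Baire gives $n$, $h_0\in I_{sa}$, $\varepsilon>0$ with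
$$\{h\in I_{sa}:\|h-h_0\|\le\varepsilon\}\subset F_n .$$
By Weierstrass, $h\in F_n$ implies $\|f(h)\|\le n\sup|f|$ for bounded $f\in C(\mathbb R)$.

**Step 3: move $h_0$ into a compact part of $U$.** We choose $e\in C(\Omega)$ with $0\le e\le1$, support in $U$, and $\|h_0-eh_0\|\le\varepsilon/2$. Approximate $h_0$ within $\delta$ by a finite sum $\sum c_jx_j$ with $c_j\in\Gamma$. For $\eta>0$ take by Urysohn such an $e$ with $e=1$ on the compact set $\{\max_j|c_j|\ge\eta\}\subset U$. Then $|1-e|\le1$ and $|(1-e)c_j|\le\eta$, so by (7)
$$\|(1-e)h_0\|\le K_Z\delta+\sum_jK_Z\,\eta\,\|x_j\| ;$$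
choose $\delta$ small, then $\eta$ small. Next choose $e'\in C(\Omega)$, $0\le e'\le1$, with support in $U$ and $e'=1$ on $\operatorname{supp}e$. Then $e'\in\Gamma$ by Step 1, and $e(1-e')=0$.

**Step 4: the part $(1-e')x$, by orthogonality.** Put $g=eh_0\in I_{sa}$. For $x\in I_{sa}$ let $y=(1-e')x\in I_{sa}$. As $e,e'$ are central, $gy=e(1-e')(h_0x)=0$ and $yg=0$. Suppose $0<\|y\|\le\varepsilon/2$. Then $g$ and $g+y$ are within $\varepsilon$ of $h_0$, so both are in $F_n$. The elements $g,y$ lie in a common associative subalgebra and $gy=yg=0$, so $P(g+y)=P(g)+P(y)$ for polynomials with $P(0)=0$. If $f\in C(\mathbb R)$ and $f(0)=0$, approximate $f$ by polynomials vanishing at $0$, uniformly on an interval containing the spectra of $g,y,g+y$ and the intervals $[-|\cdot|,|\cdot|]$ of these elements; we get $f(g+y)=f(g)+f(y)$. With $f(t)=\max(-|y|,\min(t,|y|))$ we have $f(y)=y$, so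
$$\|y\|\le\|f(g+y)\|+\|f(g)\|\le2n|y| .$$
By homogeneity, $\|(1-e')x\|\le2n|(1-e')x|$ for all $x\in I_{sa}$ (trivially if $y=0$), and $|(1-e')x|\le|1-e'||x|\le|x|$ by (1).

**Step 5: the part $e'x$.** Since $e'\in\Gamma$, $\|e'x\|\le C_{e'}p(x)=C_{e'}|x|$. Together, $\|x\|\le(2n+C_{e'})|x|$. $\square$

### 4.3 The quotient $A/I$ is again locally $C^*$

**Lemma 11 (Kaplansky).** If $N$ is an algebra norm on $C(T)$, $T\ne\emptyset$ compact, then $N(f)\ge\sup|f|$.

*Proof.* Let $M$ be the completion, a commutative unital Banach algebra. Each character of $M$ restricts to evaluation at a point of $T$. The set $T_0$ of these points is the image of a compact space under a continuous map, so it is closed. If $T_0\ne T$, there are $f\neq0$ and $g$ in $C(T)$ with $fg=f$ and $g=0$ on $T_0$. All characters of $M$ vanish at $g$, so $1-g$ is invertible in $M$, and $f(1-g)=0$ gives $f=0$, a contradiction. So $T_0=T$ and $\sup|f|=r_M(f)\le N(f)$. $\square$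

**Lemma 12.** $B=A/I$ is a complete normed alternative $*$-algebra with isometric involution, and it is locally $C^*$.

*Proof.* We may assume $B\neq0$. Only the last claim needs an argument. Let $\pi:A\to B$ be the quotient map. If $b=\pi(a)$ is selfadjoint, then $h=\frac12(a+a^*)\in H$ is a lift of $b$. Since $C(h)\cong C(\operatorname{sp}(h))$, the quotient $C(h)/(C(h)\cap I)$ is $*$-isomorphic, with equivalent norms, to $C(T)$ for a closed $T\subset\operatorname{sp}(h)$, and $T\ne\emptyset$ because $\pi(1)\ne0$. The induced injective continuous $*$-homomorphism $C(T)\to B$ pulls the norm of $B$ back to an algebra norm on $C(T)$. That norm is at most a multiple of the sup norm by continuity, and at least the sup norm by Lemma 11. So $\pi(C(h))$ is a closed $C^*$-equivalent $*$-subalgebra of $B$ containing $b$. The closed $*$-subalgebra generated by $b$ is a closed $*$-subalgebra of it. $\square$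

Everything in Section 3 therefore holds for $B$ too (if $B\ne0$). If $B$ is associative, Cuntz controls $B$, Proposition 10 controls $I$, and the two bounds can be added. So we need $\Gamma$ to be so large that $A/I$ is associative.

## 5. Prime quotients are associative or octonionic

To find elements of $\Gamma$ we compute modulo prime ideals, where the structure theory is explicit. An ideal is two-sided (and, as $A$ is unital, automatically a complex subspace); $XY$ is the span of products. A proper ideal $P$ is prime if $XY\subset P$ implies $X\subset P$ or $Y\subset P$ for ideals $X,Y$.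

**Lemma 13.** Let $R$ be $A$ or $B=A/I$. For each $0\ne a\in R$ there is a prime ideal of $R$ not containing $a$.

*Proof.* **Step 1: no nonzero ideal $X$ has $X^2=0$.** Let $X^2=0$ and $b\in X$. Then $b^*b\in X$, so $(b^*b)^2=0$ and $r(b^*b)=0$; by (4), valid in $R$, $b=0$.

**Step 2: construction of $P$.** Write $(a)$ for the ideal generated by $a$. Put $a_0=a$ and choose inductively $0\neq a_{n+1}\in(a_n)^2$, possible by Step 1. The zero ideal contains no $a_n$; by Zorn let $P$ be an ideal maximal among those containing no $a_n$.

**Step 3: $P$ is prime.** Let $X,Y\supsetneq P$ be ideals. Each contains some $a_n$, and all later ones as $a_{n+1}\in(a_n)$. So some $a_m\in X\cap Y$ and $a_{m+1}\in(a_m)^2\subset XY$; thus $XY\not\subset P$. If $X,Y\not\subset P$ are arbitrary ideals, apply this to $X+P$ and $Y+P$: since $(X+P)(Y+P)\subset XY+P$, $XY\not\subset P$. $\square$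

Let $\Pi$ be the set of prime ideals of $A$. By Lemma 13, $\bigcap\Pi=0$. We use the following theorem (Slater, *Prime alternative rings* I–III, J. Algebra 15 (1970), 21 (1972); see Zhevlakov–Slinko–Shestakov–Shirshov, *Rings that are nearly associative*, Ch. 9).

**Theorem (Slater).** A prime alternative ring $R$ with $3R\ne0$ which is not associative is a Cayley–Dickson ring: its center is nonzero, nonzero central elements are not zero divisors in $R$, and localization of $R$ at the nonzero central elements is an octonion algebra over the field of fractions $L$ of the center.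

So for $P\in\Pi$ either $A/P$ is associative (we write $P\in\Pi_a$), or $A/P$ embeds in its central localization $O_P$, an octonion algebra over a field $L_P\supseteq\mathbb C$ (we write $P\in\Pi_c$).

**Octonion algebras over a field.** Let $L$ have characteristic $0$ and algebraic closure $\bar L$. An octonion algebra $O$ over $L$ is an $8$-dimensional unital alternative algebra which over $\bar L$ has the standard basis $1,e_1,\dots,e_7$. That is, $e_i^2=-1$, $e_ie_j=-e_je_i$ for $i\ne j$, and $e_ie_j=\pm e_k$ whenever $\{i,j,k\}$ is a line of the Fano plane. In that plane there are seven points, two points lie on exactly one line, two lines meet in exactly one point, and each line has three points. We label so that $e_1e_2=e_3$.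

**Lemma 14.** Let $O$ be an octonion algebra over $L$.

1. $O=L1\oplus O_0$, where $O_0$, the space of trace-zero elements, becomes $\operatorname{span}(e_1,\dots,e_7)$ over $\bar L$. Write $x=s(x)1+x_0$ accordingly.
2. For $u,v\in O_0$, $u\circ v\in L1$, and this symmetric bilinear form on $O_0$ is nondegenerate.
3. Commutators and associators lie in $O_0$.
4. $u\circ[u,v]=0$ for $u,v\in O_0$.
5. The associators span $O_0$.

*Proof.* 1. Let $s(x)$ be $\frac18$ of the trace of $y\mapsto xy$; it has values in $L$. Over $\bar L$, multiplication by $e_i$ sends each basis element to $\pm$ a different one, so $s(e_i)=0$, and $s(1)=1$. So $O_0=\ker s$.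

2. Over $\bar L$, $(\sum u_ie_i)\circ(\sum v_ie_i)=-\sum u_iv_i$. So $u\circ v=s(u\circ v)1\in L1$, and the form is nondegenerate.

3. By linearity we check basis elements. $[e_i,e_j]$ is $0$ or $\pm2e_k$. An associator with entry $1$ is $0$; so is one with two equal entries; and if $i,j,k$ form a line, $(e_i,e_j,e_k)=\pm(e_i,e_j,e_ie_j)=0$ by Artin. Let $i,j,k$ be distinct and not on a line. Then $e_ie_j=\pm e_m$ with $m\ne k$, so $e_ie_j$ anticommutes with $e_k$. Linearizing $x(xy)=x^2y$ gives $e_k(e_ie_j)+e_i(e_ke_j)=(e_ke_i+e_ie_k)e_j=0$. Hence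
$$(e_ie_j)e_k=-e_k(e_ie_j)=e_i(e_ke_j)=-e_i(e_je_k),$$
and $(e_i,e_j,e_k)=2(e_ie_j)e_k=\pm2e_me_k=\pm2e_l$ for the third point $l$ on the line through $m,k$.

4. By Artin we compute associatively: $u[u,v]+[u,v]u=u^2v-vu^2=[u^2,v]$. So $u\circ[u,v]=\frac12[u^2,v]=0$, as $u^2=u\circ u$ is a scalar.

5. By trilinearity the $L$-span of associators of $O$ becomes over $\bar L$ the span of all associators there, so we may work over $\bar L$. Given $l$, take a line $\{l,m,k\}$ and a second line $\{m,i,j\}$ through $m$. Then $k\notin\{m,i,j\}$, so $i,j,k$ are not on a line, and by the computation in 3, $e_l=\pm\frac12(e_i,e_j,e_k)$. $\square$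

**The trace-zero elements of $A$.** Let
$$V_0=\{a\in A:\ a\in P\ \text{ for all }P\in\Pi_a,\quad s(a+P)=0\ \text{ for all }P\in\Pi_c\}.$$

**Lemma 15.** $V_0$ is a linear subspace containing all associators of $A$. If $u,v\in V_0$, then $[u,v]\in V_0$ and $u\circ v\in Z$. More generally, an element of $A$ whose image in every $A/P$, $P\in\Pi$, is $0$ or a scalar of $L_P$, lies in $Z$.

*Proof.* An associator vanishes in $A/P$ for $P\in\Pi_a$ and has trace zero for $P\in\Pi_c$; likewise for $[u,v]$ with $u,v\in V_0$, by Lemma 14.3. If $z$ has image $0$ or a scalar in every $A/P$, then all commutators and associators with an entry $z$ lie in $\bigcap\Pi=0$, so $z\in Z$. By Lemma 14.2 this applies to $u\circ v$. $\square$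

## 6. Central elements in $\Gamma$ from two division-free octonion formulas

A central element $z$ satisfies $\|z\|\le K_Z|z|\le K_Zp(z)$ by (7). So if $c\,y$ can be written through central elements that are polynomial in $y$ and in fixed elements, then (6) bounds $\|cy\|$ by $p(y)$, and $c\in\Gamma$. In one octonion algebra $y=s(y)1+y_0$, and $y_0$ is recovered from the scalars $v_j\circ y_0$ for a basis $v_1,\dots,v_7$ of $O_0$. But $s(y+P)\in L_P$ need not come from an element of $A$, and the basis may degenerate modulo other primes. So we need formulas without division: one for $c\,s(y)$, and one with a Gram determinant $D$ as factor.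

**Proposition 16.** Let $v_1,\dots,v_7,u,v\in V_0$, $w=[u,v]$, $D=\det(v_i\circ v_j)\in Z$, $c=u^2w^2\in Z$. Then $Dc\in\Gamma$.

*Proof.* Here $D$ and $c$ lie in $Z$ by Lemma 15, since $u^2=u\circ u$ and $w^2=w\circ w$. For $y\in A$ put
$$\theta(y)=w\circ(w\circ(u\circ(u\circ y))),\qquad y'=cy-\theta(y).$$

**Step 1: $\theta(y)\in Z$ and $y'\in V_0$; that is, $\theta$ extracts $c$ times the scalar part.** Modulo $P\in\Pi_a$, $u,w$ are $0$, so $\theta(y)$, $c$ and $y'$ are $0$. Modulo $P\in\Pi_c$ write $y=s+y_0$ and $\sigma=u\circ y_0\in L_P$. Then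
$$u\circ y=su+\sigma,\qquad u\circ(u\circ y)=su^2+\sigma u,\qquad w\circ(su^2+\sigma u)=su^2w,$$
because $w\circ u=0$ by Lemma 14.4. Finally $\theta(y)=w\circ(su^2w)=su^2w^2=sc$, a scalar. Hence $y'=cy_0$ has trace zero. So $y'\in V_0$, and $\theta(y)\in Z$ by Lemma 15.

**Step 2: recovering $Dy'$ from the central elements $v_j\circ y'$.** With $(d_{ij})=\operatorname{adj}(v_i\circ v_j)$, whose entries are in $Z$, we claim
$$D\,y'=\sum_{i,j}d_{ij}\,(v_j\circ y')\,v_i .\tag{8}$$
Modulo $P\in\Pi_a$ both sides are $0$. Modulo $P\in\Pi_c$ choose a basis of $(O_P)_0$; let $G$ be the matrix of the form $\circ$, $T$ the $7\times7$ matrix whose columns are the coordinates of the $v_i$, and identify $y'$ with its coordinate column. Then $(v_i\circ v_j)=T^tGT$, and $(v_j\circ y')_j=T^tGy'$. The matrix $T$ may be singular, so we use only adjugates. The right side of (8) is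
$$T\operatorname{adj}(T^tGT)\,T^tGy'=T\operatorname{adj}(T)\operatorname{adj}(G)\operatorname{adj}(T^t)T^tGy'=\det(T)^2\det(G)\,y'=\det(T^tGT)\,y'=Dy' .$$
As $\bigcap\Pi=0$, (8) holds in $A$.

**Step 3: the estimate.** By (8),
$$Dc\,y=D\,\theta(y)+\sum_{i,j}d_{ij}(v_j\circ y')v_i ,\qquad \theta(y),\ v_j\circ y'\in Z .$$
With $\|z\|\le K_Zp(z)$ on $Z$,
$$\|Dc\,y\|\le\|D\|K_Z\,p(\theta(y))+\sum_{i,j}\|d_{ij}\|\,\|v_i\|\,K_Z\,p(v_j\circ y') .$$
By (6), $p(\theta(y))\le16\,p(w)^2p(u)^2p(y)$, $p(y')\le2p(c)p(y)+p(\theta(y))$ and $p(v_j\circ y')\le2p(v_j)p(y')$. So $\|Dc\,y\|\le\mathrm{const}\cdot p(y)$, with a constant depending only on $v_1,\dots,v_7,u,v$. $\square$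

For $A=\mathbb O\otimes\mathbb C$, $v_i=e_i$, $u=e_1$, $v=e_2$: $D=\det(-\delta_{ij})=-1$, $w=2e_3$, $c=(-1)(-4)=4$, so $-4\in\Gamma$, in accordance with $\Gamma=Z$.

**Proposition 17.** $A/I$ is associative.

*Proof.* If not, some associator $b_0$ of $A$ is not in $I$. By Lemma 13 for $A/I$, taking a preimage, there is a prime ideal $P\supseteq I$ of $A$ with $b_0\notin P$. Then $A/P$ is not associative, so $P\in\Pi_c$. Let $O=O_P$, $L=L_P$.

**Step 1: choice of $v_1,\dots,v_7$.** Since $A/P$ spans $O$ over $L$ and the associator is trilinear, Lemma 14.5 shows that the images of associators of $A$ span $O_0$ over $L$. So there are associators $v_1,\dots,v_7$ of $A$ whose images form an $L$-basis of $O_0$. They lie in $V_0$, and by Lemma 14.2, $D=\det(v_i\circ v_j)$ has nonzero image in $L$.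

**Step 2: choice of $u,v$.** For $u=\sum\alpha_iv_i$ and $v=\sum\beta_iv_i$, the image of $u^2[u,v]^2$ is a polynomial over $L$ in $(\alpha,\beta)$. It is not the zero polynomial: over $\bar L$ one can choose $(\alpha,\beta)$ so that $u,v$ become $e_1,e_2$, and $e_1^2[e_1,e_2]^2=(-1)(2e_3)^2=4\neq0$. As $\mathbb Q\subset L$ is infinite, it is nonzero at some $(\alpha,\beta)\in\mathbb Q^{14}$. For this choice $u,v\in V_0$.

**Step 3: contradiction.** The image of $D\,u^2[u,v]^2$ in $L$ is nonzero, so $D\,u^2[u,v]^2\notin P$. By Proposition 16, $D\,u^2[u,v]^2\in\Gamma\subseteq I\subseteq P$. $\square$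

## 7. The uniform constant and Theorem A

*Proof of Theorem A.* By Section 3 we may assume $A$ unital with $\|a^*\|=\|a\|$, and $A$ has the pair property. We prove (5) by adding the bounds for $A/I$ and for $I$.

**Step 1: the bound on $A/I$.** By Proposition 17, Lemma 12 and Cuntz, $A/I$ is $C^*$-equivalent, so there is $K_B\ge1$ with $\|b\|\le K_Br(b)$ for selfadjoint $b\in A/I$.

**Step 2: a good selfadjoint representative.** Let $0\ne h\in H$. Then $\|h+I\|\le K_Br(h+I)\le K_Br(h)=K_B|h|$, and $|h|>0$, so there is $a\in h+I$ with $\|a\|\le2K_B|h|$. Since $I^*=I$, $k=\frac12(a+a^*)$ lies in $(h+I)\cap H$, and $\|k\|\le2K_B|h|$.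

**Step 3: the remainder in $I$.** Now $h-k\in I_{sa}$ and $|h-k|\le|h|+|k|\le|h|+\|k\|\le(1+2K_B)|h|$. By Proposition 10,
$$\|h\|\le\|k\|+\|h-k\|\le\|k\|+K_I|h-k|\le K|h|,\qquad K:=2K_B+K_I(1+2K_B).$$

This is (5). Proposition 3 now says that $|a|=r(a^*a)^{1/2}$ is a norm equivalent to $\|\cdot\|$ in which $A$ is an alternative $C^*$-algebra. $\blacksquare$

## 8. Equivalent conditions in the alternative case

**Theorem B.** For a complete normed alternative complex $*$-algebra $A$ the following are equivalent:

- (i) $A$ is an alternative $C^*$-algebra in an equivalent norm;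
- (ii) the closed $*$-subalgebra generated by each selfadjoint element is $C^*$-equivalent;
- (iii) every closed associative $*$-subalgebra is $C^*$-equivalent.

In that case the alternative $C^*$-norm is $r(a^*a)^{1/2}$, and $A$ with the product $a\circ b$ is a $JB^*$-algebra in this norm.

*Proof.* (i)⇒(iii): a closed associative $*$-subalgebra is a $C^*$-algebra in the restricted norm. (iii)⇒(ii): the subalgebra generated by a selfadjoint $h$ is an associative $*$-subalgebra, so by Lemma 8 (whose proof does not use local $C^*$-structure) the closed $*$-subalgebra generated by $h$ is associative. (ii)⇒(i): Theorem A; the algebra $A=0$ is trivial.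

Now let $|\cdot|$ be an alternative $C^*$-norm on $A$ equivalent to the given norm. For selfadjoint $h$, $|h^2|=|h|^2$ gives $|h|=r(h)$, so $|a|^2=|a^*a|=r(a^*a)$. The Jordan identity for $\circ$ involves two elements, so it holds by Artin, since it holds in associative algebras; also $|a\circ b|\le|a||b|$. By Artin $U_a(a^*)=aa^*a$. By Lemma 8, $a$ and $a^*$ lie in a closed associative $*$-subalgebra, which is a $C^*$-algebra under $|\cdot|$, and there $|aa^*a|=|a|^3$ by the computation in 1.1. $\square$

**Consequence for Jordan algebras.** The Jordan question has a positive answer for Jordan $*$-algebras that arise, via $a\circ b$, from a complete normed alternative $*$-algebra $A$. For a selfadjoint $h$ the two products generate the same closed $*$-subalgebra. Indeed, let $C_1$ be the closed $*$-subalgebra generated by $h$ for the original product; it is commutative and associative by Lemma 8. On $C_1$ the products coincide. So $C_1$ is closed under $\circ$, and contains the closed $*$-subalgebra $C_2$ generated by $h$ for $\circ$; and $C_2\subset C_1$ is closed under the original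 product, hence contains $C_1$. If $(A,\circ)$ is locally $C^*$, then so is $A$, and Theorem B gives the $JB^*$-norm $r(a^*a)^{1/2}$. The algebra of Proposition 5 therefore does not arise in this way.
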